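# Mixing rotated matrices: a lamination set in three dimensions that is not convex

## 1. Two-by-two matrices of determinant 4

Take a positive definite matrix $M=\begin{bmatrix} m_{11}&m_{12}\\ m_{12}&m_{22}\end{bmatrix}$ and record it by the triple
$$W(M)=(x,y,z)=\Big(\frac1{m_{11}},\ \frac{m_{12}}{m_{11}},\ m_{22}-\frac{m_{12}^2}{m_{11}}\Big).$$
The matrix can be recovered: $m_{11}=1/x$, $m_{12}=y/x$, $m_{22}=z+y^2/x$. Also $z=\det M/m_{11}$. Say that $M$ is a *mixture* of $M'$ and $M''$ if $W(M)$ lies on the segment from $W(M')$ to $W(M'')$.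

Start from the eigenvalues $1$ and $4$, and first allow diagonal matrices only. We have $W(\operatorname{diag}(1,4))=(1,0,4)$ and $W(\operatorname{diag}(4,1))=(\frac14,0,1)$. Both points lie on the line $y=0$, $z=4x$, and the segment between them consists of the points $(x,0,4x)$ with $\frac14\le x\le1$, that is, of the matrices $\operatorname{diag}(1/x,4x)$. Swapping the two diagonal entries replaces $x$ by $1/(4x)$, which maps $[\frac14,1]$ to itself. So swapping and mixing produce nothing more: the reachable eigenvalue pairs are $(\lambda,4/\lambda)$ with $1\le\lambda\le4$.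

Now allow rotations. For instance, $\operatorname{diag}(1,4)$ rotated by $45^\circ$ is, for one choice of sense, $\begin{bmatrix}5/2&3/2\\3/2&5/2\end{bmatrix}$, with $W=(\frac25,\frac35,\frac85)$. Its half-and-half mixture with $\operatorname{diag}(1,4)$ has $W=(\frac7{10},\frac3{10},\frac{14}5)$, so $m_{11}=\frac{10}7$, $m_{12}=\frac37$, $m_{22}=\frac{14}5+\frac9{70}=\frac{41}{14}$. The determinant is $\frac{410}{98}-\frac{18}{98}=4$ and the trace is $\frac{61}{14}<5$. These are again eigenvalues $\lambda,4/\lambda$ with $1\le\lambda\le4$. We did not leave the list.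

This is no accident. The matrices with eigenvalues on the list are those with $\det M=4$ and $\operatorname{tr}M\le5$, because $\lambda+4/\lambda\le5$ exactly when $1\le\lambda\le4$. In the coordinates $W$ these conditions read $z=4x$ and $\frac1x+4x+\frac{y^2}x\le5$, that is,
$$4\Big(x-\frac58\Big)^2+y^2\le\frac9{16}.$$
This is a solid ellipse in the plane $z=4x$, so it is convex. Mixing arbitrarily rotated matrices gives no eigenvalue pair that swapping and mixing diagonal matrices did not already give.

Does the same happen for three-by-three matrices? Close a set of eigenvalue triples under permutations and under mixing of diagonal matrices. Then rotate freely. Is the resulting set of matrices closed under mixing?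

## 2. Eigenvalue triples and the conjecture in three dimensions

We write $(\mathbb R^3)^+=\{(a_1,a_2,a_3):a_j>0\}$ and call it the octant. $\mathrm{Sym}^+(\mathbb R^3)$, or $\mathrm{Sym}^+$, is the set of symmetric positive definite $3\times3$ matrices.

**Definition (lamination transformation).** For $M=(m_{ij})\in\mathrm{Sym}^+$, $W(M)$ is the symmetric matrix with
$$W(M)_{11}=\frac1{m_{11}},\quad W(M)_{1k}=W(M)_{k1}=\frac{m_{1k}}{m_{11}},\quad W(M)_{kl}=m_{kl}-\frac{m_{k1}m_{1l}}{m_{11}}\qquad(k,l\in\{2,3\}).$$

This is the transformation associated with the direction $\boldsymbol n=\boldsymbol e_1$. It is a homeomorphism from $\mathrm{Sym}^+$ onto its image, since the inverse is continuous and explicit: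
$$m_{11}=\frac1{w_{11}},\qquad m_{1k}=\frac{w_{1k}}{w_{11}},\qquad m_{kl}=w_{kl}+\frac{w_{k1}w_{1l}}{w_{11}}.$$
For a diagonal matrix, $W(\operatorname{diag}(\lambda))=\operatorname{diag}(j(\lambda))$, where $j(\boldsymbol x)=(\frac1{x_1},x_2,x_3)$. So mixing diagonal matrices means taking segments after applying $j$.

**Definition (non-linear action).** For $\sigma\in S_3$, acting linearly by permuting coordinates, put $\sigma\cdot\boldsymbol x=(j\circ\sigma\circ j)(\boldsymbol x)$.

For example, the transposition $(1\,2)$ acts by $\boldsymbol x\mapsto(1/x_1,x_2,x_3)\mapsto(x_2,1/x_1,x_3)\mapsto(1/x_2,1/x_1,x_3)$, so it sends $(\frac13,10,24)$ to $(\frac1{10},3,24)$.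

**Definition (the set $L$).** $L(\boldsymbol a,\boldsymbol b)$ is the smallest subset of $(\mathbb R^3)^+$ that contains $\boldsymbol a,\boldsymbol b$, is convex, and is invariant under the non-linear action.

For example, let $\boldsymbol a=\boldsymbol b=(\frac13,10,24)$. The orbit of $\boldsymbol a$ is the $j$-image of the six permutations of $(3,10,24)$, and it contains $(\frac1{24},3,10)$. Hence $L(\boldsymbol a,\boldsymbol a)$ contains the segment between these two points. At fraction $\frac37$ along it lies $(\frac5{24},7,18)$, that is, $j(4.8,7,18)$. Now all permutations of $(4.8,7,18)$ come in, then new segments, and so on.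

Finally put $J(\boldsymbol x)=\operatorname{diag}(\frac1{x_1},x_2,x_3)=\operatorname{diag}(j(\boldsymbol x))$, and $SO(3)\mathcal V=\{RVR^T:R\in SO(3),V\in\mathcal V\}$ for $\mathcal V\subset\mathrm{Sym}^+$. The source "A generalization of the Chandler Davis convexity theorem." (https://sites.temple.edu/yury/files/2023/06/chdavis.pdf) poses the following.

**Conjecture.** For all $\{\boldsymbol a,\boldsymbol b\}\subset(\mathbb R^3)^+$ the set $W(SO(3)J(L(\boldsymbol a,\boldsymbol b)))$ is convex.

It is false.

**Theorem A.** For $\boldsymbol a=(\frac13,10,24)$ and $\boldsymbol b\in\{\boldsymbol a,(\frac1{24},3,10)\}$, the set $W(SO(3)J(L(\boldsymbol a,\boldsymbol b)))$ is not convex. Neither is $W(SO(3)J(\overline{L(\boldsymbol a,\boldsymbol b)}))$.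

Theorem B, stated in Section 3 once its vocabulary is available, shows failure for almost all pairs. We first move everything to eigenvalue triples. Let $j_i$ denote inversion of the $i$-th coordinate, so $j=j_1$.

**Definition (admissible).** A set $K\subset(\mathbb R^3)^+$ is admissible if it is invariant under coordinate permutations and $j(K)$ is convex.

For example, a cube $[m,M]^3$ with $0<m\le M$ is admissible: $j([m,M]^3)=[\frac1M,\frac1m]\times[m,M]^2$. The single point $(\alpha,\alpha,\alpha)$ is admissible too.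

**Lemma 1.** Let $K=j(L(\boldsymbol a,\boldsymbol b))$, $L=L(\boldsymbol a,\boldsymbol b)$, and $\mathcal S_L=SO(3)J(L)$, $\mathcal S_{\bar L}=SO(3)J(\bar L)$.

(a) For an admissible set, $j_i$ of it is convex for every $i$.

(b) $K$ is the smallest admissible set containing $j(\boldsymbol a)$ and $j(\boldsymbol b)$.

(c) $\bar K=j(\bar L)$ is a compact subset of $(\mathbb R^3)^+$ and is admissible.

(d) $\mathcal S_L$ is the set of $M\in\mathrm{Sym}^+$ whose eigenvalues, in any order, form a point of $K$. Likewise for $\mathcal S_{\bar L}$ and $\bar K$.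

(e) If $W(\mathcal S_L)$ is convex, so is $W(\mathcal S_{\bar L})$.

*Proof.* (a) With $\tau=(1\,i)$ we have $j_i=\tau j\tau$, so $j_i(K)=\tau j(\tau K)=\tau j(K)$, a linear image of a convex set.

(b) Since $j$ is an involution, $j(\sigma\cdot\boldsymbol x)=\sigma(j(\boldsymbol x))$. So a set is invariant under the non-linear action iff its $j$-image is permutation invariant. Thus $j$ gives an inclusion-preserving bijection between the sets competing in the definition of $L$ and the admissible sets containing $j(\boldsymbol a),j(\boldsymbol b)$.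

(c) By (b), $K$ lies in a cube $[m,M]^3$, a compact subset of the octant, on which $j$ is a homeomorphism to $[\frac1M,\frac1m]\times[m,M]^2$. So $\bar K=j(\bar L)$ is compact in the octant. Closures of convex sets are convex, and closures of permutation invariant sets are permutation invariant.

(d) Every $M\in\mathrm{Sym}^+$ is $R\operatorname{diag}(\lambda)R^T$ with $R\in SO(3)$ (change the sign of one eigenvector if needed). The order of the eigenvalues does not matter because $K$ is permutation invariant.

(e) $\mathcal S_{\bar L}$ is the continuous image of $SO(3)\times\bar L$, hence compact, and contains $\mathcal S_L$ densely. As $W$ is continuous, $W(\mathcal S_{\bar L})$ is compact and contains $W(\mathcal S_L)$ densely, so it is the closure of $W(\mathcal S_L)$. The closure of a convex set is convex. $\square$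

By (e), **it suffices to prove non-convexity for $\bar L$.**

The simplest case goes the way of the conjecture: if $j(\boldsymbol a)=j(\boldsymbol b)=(\alpha,\alpha,\alpha)$, then $K$ is that one point, $\mathcal S_L=\{\alpha I\}$, and $W(\mathcal S_L)$ is a single point, hence convex.

## 3. Quadratic inequalities on $K$ and the surface $t(\lambda)=t$

To show that a triple is *not* in $\bar K$ we need admissible sets that we can describe. They come from quadratic inequalities.

**Lemma 2.** Let $G:(\mathbb R^3)^+\to\mathbb R$ be symmetric and convex in each variable separately. Then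
$$K_G=\Big\{\lambda\in(\mathbb R^3)^+:\ \sum_i\lambda_ie_i^2\ge G(e)\ \text{ for all }e\in(\mathbb R^3)^+\Big\}$$
is admissible and relatively closed in $(\mathbb R^3)^+$.

*Proof.* $K_G$ is an intersection of relatively closed half-spaces, and it is permutation invariant because $G$ is symmetric. For the convexity of $j(K_G)$, let $\lambda',\lambda''\in K_G$, $\theta\in[0,1]$ and $j(\lambda)=(1-\theta)j(\lambda')+\theta j(\lambda'')$. This says that $\frac1{\lambda_1}=\frac{1-\theta}{\lambda_1'}+\frac\theta{\lambda_1''}$ and $\lambda_k=(1-\theta)\lambda_k'+\theta\lambda_k''$ for $k=2,3$. Given $e$, choose the first coordinate of two new vectors so that the products $\lambda_1e_1$ agree: $e_1'=\lambda_1e_1/\lambda_1'$, $e_1''=\lambda_1e_1/\lambda_1''$, $e'=(e_1',e_2,e_3)$, $e''=(e_1'',e_2,e_3)$. Then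
$$(1-\theta)e_1'+\theta e_1''=\lambda_1e_1\Big(\frac{1-\theta}{\lambda_1'}+\frac{\theta}{\lambda_1''}\Big)=e_1,$$
$$(1-\theta)\lambda_1'e_1'^2+\theta\lambda_1''e_1''^2=\lambda_1^2e_1^2\Big(\frac{1-\theta}{\lambda_1'}+\frac{\theta}{\lambda_1''}\Big)=\lambda_1e_1^2 .$$
Hence, using convexity of $G$ in its first variable at the end,
$$\sum_i\lambda_ie_i^2=(1-\theta)\sum_i\lambda_i'e_i'^2+\theta\sum_i\lambda_i''e_i''^2\ \ge\ (1-\theta)G(e')+\theta G(e'')\ \ge\ G(e).\qquad\square$$

The most economical $G$ is one that is affine in each variable. Put $s_1(e)=e_1+e_2+e_3$ and $s_2(e)=e_1e_2+e_2e_3+e_3e_1$, and take $G=2ts_2$ with $t>0$. The condition is that the form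
$$q_{\lambda,t}(e)=\sum_i\lambda_ie_i^2-2ts_2(e)=\sum_i(\lambda_i+t)e_i^2-t\Big(\sum_ie_i\Big)^2\tag{1}$$
be nonnegative on the octant.

**Definition ($t(\lambda)$ and $z(\lambda)$).** For $\lambda\in(\mathbb R^3)^+$ let $t(\lambda)>0$ be the unique solution of $\sum_i\frac t{\lambda_i+t}=1$ (the left side is continuous and increases strictly from $0$ to $3$). Put $z(\lambda)=\big(\frac t{\lambda_i+t}\big)_i$ with $t=t(\lambda)$.

For $\lambda=(3,10,24)$: $\frac47+\frac4{14}+\frac4{28}=1$, so $t(\lambda)=4$ and $z(\lambda)=\frac17(4,2,1)$.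

**Lemma 3.** (a) If $t(\lambda)\ge t$, then $q_{\lambda,t}\ge0$ on $\mathbb R^3$, and $q_{\lambda,t}(e)=0$ with $e\ne0$ holds iff $t(\lambda)=t$ and $e$ is parallel to $z(\lambda)$. (b) If $q_{\lambda,t}\ge0$ on $(\mathbb R^3)^+$, then $t(\lambda)\ge t$.

*Proof.* (a) Since $t\le t(\lambda)$, $\sum_i\frac t{\lambda_i+t}\le1$. By Cauchy–Schwarz,
$$t\Big(\sum_ie_i\Big)^2\le\Big(\sum_i\frac t{\lambda_i+t}\Big)\sum_i(\lambda_i+t)e_i^2\le\sum_i(\lambda_i+t)e_i^2 .$$
For $e\neq0$ equality in the second step needs $\sum_i\frac t{\lambda_i+t}=1$, i.e. $t=t(\lambda)$. Equality in the first needs $(\lambda_i+t)e_i$ independent of $i$, i.e. $e\parallel z(\lambda)$. Conversely both conditions together give equality. (b) Take $e_i=\frac1{\lambda_i+t}$ and $\varsigma=\sum_i\frac1{\lambda_i+t}$. Then $0\le q_{\lambda,t}(e)=\varsigma-t\varsigma^2$, so $t\varsigma\le1$, i.e. $t\le t(\lambda)$. $\square$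

So $\{\lambda:t(\lambda)\ge t\}=K_{2ts_2}$ is admissible and relatively closed. If $t=\min\{t(j(\boldsymbol a)),t(j(\boldsymbol b))\}$, all of $\bar K$ lies in it, and the generators with minimal $t(\cdot)$ lie on the boundary surface $t(\lambda)=t$. The proof takes place on this surface, the translation-bound surface, and we need coordinates on it.

**Definition ($\Lambda_t$, $\mu$, $\kappa$, biaxial).** For $y\in(\mathbb R^3)^+$ and $t>0$ put
$$\Lambda_t(y)=t\Big(\frac{s_1(y)}{y_i}-1\Big)_{i=1,2,3}\in(\mathbb R^3)^+ .$$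
If $y\parallel z(\lambda)$ has decreasing rearrangement $y_{[1]}\ge y_{[2]}\ge y_{[3]}$, set $\mu(\lambda)=y_{[1]}/y_{[2]}\ge1$ and $\kappa(\lambda)=y_{[2]}/y_{[3]}\ge1$. Call $\lambda$ biaxial if its entries are pairwise distinct, equivalently $\mu(\lambda),\kappa(\lambda)>1$.

$\Lambda_t$ commutes with permutations and is homogeneous of degree $0$: only the ratios of $y$ matter. If $\lambda=\Lambda_t(y)$, then $\lambda_i+t=ts_1(y)/y_i$, so $\frac t{\lambda_i+t}=\frac{y_i}{s_1(y)}$. These sum to $1$, hence $t(\lambda)=t$ and $z(\lambda)\parallel y$. Conversely, $\lambda=\Lambda_{t(\lambda)}(z(\lambda))$, because $s_1(z(\lambda))=1$. Example: $(3,10,24)=\Lambda_4(4,2,1)$ with $s_1=7$, and $\mu=\kappa=2$. We can now state the second theorem.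

**Theorem B.** Let $\boldsymbol a,\boldsymbol b\in(\mathbb R^3)^+$ (possibly equal) and $t=\min\{t(j(\boldsymbol a)),t(j(\boldsymbol b))\}$. If some element of $\{j(\boldsymbol a),j(\boldsymbol b)\}$ with $t(\cdot)=t$ is biaxial, then neither $W(SO(3)J(L(\boldsymbol a,\boldsymbol b)))$ nor $W(SO(3)J(\overline{L(\boldsymbol a,\boldsymbol b)}))$ is convex. In particular the conjecture fails whenever $j(\boldsymbol a)$ and $j(\boldsymbol b)$ are both biaxial. Such pairs form a dense open subset of $(\mathbb R^3)^+\times(\mathbb R^3)^+$ of full measure.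

In the coordinates $y$, diagonal mixing along the surface is as simple as it could be: change one coordinate.

**Lemma 4.** (a) If $y,y'\in(\mathbb R^3)^+$ and $y'-y\in\mathbb Re_i$, then $j_i\circ\Lambda_t$ is affine on the segment from $y$ to $y'$. (b) If moreover $\Lambda_t(y),\Lambda_t(y')\in K$ with $K$ admissible, then $\Lambda_t((1-s)y+sy')\in K$ for $s\in[0,1]$.

*Proof.* Take $i=1$; the other cases follow by permutation. For $\lambda=\Lambda_t(y)$,
$$\frac1{\lambda_1}=\frac{y_1}{t(y_2+y_3)},\qquad\lambda_2=t\,\frac{y_1+y_3}{y_2},\qquad\lambda_3=t\,\frac{y_1+y_2}{y_3}.$$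
All three are affine in $y_1$. Part (b) follows since $j_i(K)$ is convex, by Lemma 1(a). $\square$

Example: $(24,3,10)=\Lambda_4(\frac12,2,1)$, with $s_1=\frac72$. It differs from $\Lambda_4(4,2,1)$ by a step in direction $e_1$. In between lies $\Lambda_4(2.5,2,1)=4(\frac{5.5}{2.5}-1,\frac{5.5}2-1,5.5-1)=(4.8,7,18)$, the point we met in Section 2.

## 4. Two ratios that diagonal mixing cannot increase

On the surface $t(\lambda)=t$ the set $\bar K$ satisfies more than $t(\lambda)\ge t$: the ratios $\mu$ and $\kappa$ never exceed those of the generators on the surface.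

**Lemma 5 (confinement).** Let $K$ be the smallest admissible set containing $\lambda^{(1)},\lambda^{(2)}$. Let $t=\min_kt(\lambda^{(k)})$, and let $\mu^*,\kappa^*$ be the maxima of $\mu(\lambda^{(k)}),\kappa(\lambda^{(k)})$ over those $k$ with $t(\lambda^{(k)})=t$. If $\lambda\in\bar K$ and $t(\lambda)=t$, then $\mu(\lambda)\le\mu^*$ and $\kappa(\lambda)\le\kappa^*$.

The plan is to add to $2ts_2$ a small separately convex term that vanishes near the directions $z(\lambda^{(k)})$, where $q$ has no room, and is positive wherever a ratio is too large.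

*Proof.* **Step 1: build the extra term.** Fix $\kappa'>\kappa^*$ and $\mu'>\mu^*$, so $\kappa',\mu'>1$. Write $x_+=\max(x,0)$ and put, for $e\in[0,\infty)^3$,
$$\Psi(e)=\sum_i\prod_{k\ne i}(e_k-\kappa'e_i)_+\;+\;\sum_i\prod_{k\ne i}(e_i-\mu'e_k)_+ .$$
$\Psi$ is symmetric, continuous, nonnegative and homogeneous of degree $2$. For $e$ in the octant, the $i$-th term of the first sum is positive iff both other entries exceed $\kappa'e_i$. As $\kappa'>1$, this means that $e_i$ is the smallest entry and $e_{[2]}>\kappa'e_{[3]}$. In the same way a term of the second sum is positive for some $i$ iff $e_{[1]}>\mu'e_{[2]}$. So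
$$\Psi(e)>0\iff e_{[2]}>\kappa'e_{[3]}\ \text{ or }\ e_{[1]}>\mu'e_{[2]}.\tag{2}$$

**Step 2: $\Psi$ is separately convex.** As a function of $e_i$, the $i$-th product is a product of two nonnegative convex functions $f,g$ which are both nonincreasing (first sum) or both nondecreasing (second sum). Such a product is convex: if $f_1,f_2,g_1,g_2$ are the values at two points, then the value of $fg$ at the point with weights $1-\theta,\theta$ is at most $((1-\theta)f_1+\theta f_2)((1-\theta)g_1+\theta g_2)$, and
$$(1-\theta)f_1g_1+\theta f_2g_2-\big((1-\theta)f_1+\theta f_2\big)\big((1-\theta)g_1+\theta g_2\big)=\theta(1-\theta)(f_1-f_2)(g_1-g_2)\ge0 .$$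
As a function of a variable $e_k$ with $k\ne i$, the $i$-th product is a nonnegative constant times a convex function.

**Step 3: the generators satisfy the strengthened inequality.** Let $G_\varepsilon=2ts_2+\varepsilon\Psi$, symmetric and separately convex. We claim that for small $\varepsilon>0$ both $\lambda^{(k)}$ lie in $K_{G_\varepsilon}$, that is, $q_{\lambda^{(k)},t}\ge\varepsilon\Psi$ on the octant. By homogeneity it is enough to prove this on the compact set $C=\{e\in[0,\infty)^3:|e|=1\}$, where $\Psi$ is bounded. If $t(\lambda^{(k)})>t$, Lemma 3 shows that $q_{\lambda^{(k)},t}$ has a positive minimum on $C$, and small $\varepsilon$ works. If $t(\lambda^{(k)})=t$, the only zero of $q_{\lambda^{(k)},t}$ on $C$ is $z(\lambda^{(k)})/|z(\lambda^{(k)})|$, a point of the open octant. Because $\mu(\lambda^{(k)})<\mu'$ and $\kappa(\lambda^{(k)})<\kappa'$ strictly, (2) shows that $\Psi=0$ in a neighborhood of this point, and there $q\ge0=\varepsilon\Psi$. Off the neighborhood $q$ has a positive minimum on $C$, and small $\varepsilon$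 works.

**Step 4: conclude.** By Lemma 2, $K_{G_\varepsilon}$ is admissible and contains both generators, so it contains $K$. It is relatively closed, so it contains $\bar K$. Let $\lambda\in(\mathbb R^3)^+$ with $t(\lambda)=t$ and $\kappa(\lambda)>\kappa'$ or $\mu(\lambda)>\mu'$. At $e=z(\lambda)$ we get $q_{\lambda,t}(e)=0<\varepsilon\Psi(e)$, so $\lambda\notin K_{G_\varepsilon}$ and $\lambda\notin\bar K$. Thus points of $\bar K$ with $t(\lambda)=t$ have $\kappa(\lambda)\le\kappa'$ and $\mu(\lambda)\le\mu'$. Let $\kappa'\downarrow\kappa^*$ and $\mu'\downarrow\mu^*$. $\square$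

## 5. How much of this survives rotation

A sensible way to try to *prove* the conjecture is to carry the argument of Lemma 2 over to non-commuting matrices: take each inequality valid on $K$ and show that mixtures of rotated matrices satisfy it too. We carry this out for $t(\lambda)\ge t$, where it works, and then see where it stops. Nothing called "observation" in this section is used in the proofs of the theorems, but it tells us where to look. What will be used are the following two notations.

**The matrix $V(M)$.** For $M\in\mathrm{Sym}^+$ let $V(M)$ have the entries of $W(M)$ with the signs of the entries $(1,2)$ and $(1,3)$ reversed: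
$$V_{11}=\frac1{m_{11}},\quad V_{1k}=-\frac{m_{1k}}{m_{11}},\quad V_{k1}=\frac{m_{k1}}{m_{11}},\quad V_{kl}=m_{kl}-\frac{m_{k1}m_{1l}}{m_{11}}\qquad(k,l\in\{2,3\}).$$
$V(M)$ and $W(M)$ are images of each other under fixed linear maps, so $W$-mixing is the same as $V$-mixing. If $f=Mv$, then
$$V(M)\,(f_1,v_2,v_3)^T=(v_1,f_2,f_3)^T.\tag{3}$$
Indeed $f_1=m_{11}v_1+m_{12}v_2+m_{13}v_3$ gives $v_1=\frac{f_1-m_{12}v_2-m_{13}v_3}{m_{11}}$. Inserting this into $f_k=m_{k1}v_1+m_{k2}v_2+m_{k3}v_3$ gives the rows $k=2,3$.

**The matrix $M_t(Y)$.** For $Y\in\mathrm{Sym}^+$ put $M_t(Y)=t\big((\operatorname{tr}Y)Y^{-1}-I\big)$. If $Y$ has eigenvalues $y$, then $M_t(Y)$ has eigenvalues $\Lambda_t(y)$, all positive, so $M_t(Y)\in\mathrm{Sym}^+$. It is homogeneous of degree $0$ in $Y$. Every $M$ whose triple $\lambda$ satisfies $t(\lambda)=t$ is of this form: let $Y$ have the eigenvectors of $M$ and eigenvalues $z(\lambda)$.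

Below, $t(M)$ means $t(\lambda)$ for the eigenvalue triple $\lambda$ of $M$.

**Observation 6.** Let $M',M''\in\mathrm{Sym}^+$ with $t(M'),t(M'')\ge t$, and $W(M)=(1-\theta)W(M')+\theta W(M'')$ with $0<\theta<1$, $M\in\mathrm{Sym}^+$. (a) Then $t(M)\ge t$. (b) If $t(M)=t$, then $M'=M_t(Y')$ and $M''=M_t(Y'')$ for some $Y',Y''\in\mathrm{Sym}^+$ with $Y''-Y'\in\mathbb R\,e_1e_1^T$.

*Proof.* For a real $3\times3$ matrix $E$ put $S(E)=(\operatorname{tr}E)^2-\operatorname{tr}(E^2)=2\sum_{i<k}(E_{ii}E_{kk}-E_{ik}E_{ki})$ and $Q_M(E)=\operatorname{tr}(E^TME)-tS(E)$.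

*For which $N$ is $Q_N\ge0$?* Diagonalizing $N$ and replacing $E$ by $R^TER$ we may take $N=\operatorname{diag}(\lambda)$. Then
$$Q_N(E)=q_{\lambda,t}(E_{11},E_{22},E_{33})+\sum_{i<k}\big(\lambda_iE_{ik}^2+\lambda_kE_{ki}^2+2tE_{ik}E_{ki}\big).$$
If $t(\lambda)\ge t$, then the first term is $\ge0$ by Lemma 3. Also $\frac t{\lambda_i+t}+\frac t{\lambda_k+t}<1$, which after clearing denominators says $\lambda_i\lambda_k>t^2$, so the remaining forms are positive definite. Hence $Q_N\ge0$. It vanishes at some $E\ne0$ only if $t(\lambda)=t$ and $E$ is diagonal with diagonal parallel to $z(\lambda)$; that is, $E$ is a multiple of the matrix $Y$ with $N=M_t(Y)$ described above. Conversely, if $Q_N\ge0$, then testing diagonal $E$ and using Lemma 3(b) gives $t(\lambda)\ge t$.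

*Mixing.* Given $E$, let $F=ME$. Let $E'$ agree with $E$ in rows $2,3$, with first row chosen so that $F'=M'E'$ has the same first row as $F$; this is possible since $m_{11}'>0$. Define $E'',F''$ from $M''$ in the same way. Apply (3) to each column. The matrix with rows $F_1,E_2,E_3$ is common to the three cases, and $V(M)=(1-\theta)V(M')+\theta V(M'')$. So row $1$ of $E$ is the corresponding average of the first rows of $E',E''$, and rows $2,3$ of $F$ are the averages of those of $F',F''$. In $\operatorname{tr}(E^TF)=\sum_iE_i\cdot F_i$ (sum over rows) one factor of each term is common, so $\operatorname{tr}(E^TME)=(1-\theta)\operatorname{tr}(E'^TM'E')+\theta\operatorname{tr}(E''^TM''E'')$. Also $S$ is affine in the first row when the other rows are fixed. Therefore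
$$Q_M(E)=(1-\theta)Q_{M'}(E')+\theta Q_{M''}(E'')\ge0,$$
which proves (a). For (b), let $M=M_t(Y)$ and $E=Y$. With $N=M$ as above, $Q_M(Y)=0$, so $Q_{M'}(E')=Q_{M''}(E'')=0$. The matrices $E',E''$ are nonzero, since their rows $2,3$ are those of $Y$. So $t(M')=t(M'')=t$, and $E',E''$ are multiples of positive definite matrices representing $M',M''$. The multiples are positive, since the $(2,2)$ entries are $Y_{22}>0$. Put $Y'=E'$, $Y''=E''$. They are symmetric and differ only in the first row, so they differ only in the entry $(1,1)$. $\square$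

So the bound $t(\lambda)\ge t$ survives rotation. The argument used only one property of the quadratic $S(E)$ besides its invariance under rotation: convexity (here affineness) in the first row of $E$. To bound $\kappa$ in the same way we would need a function of matrices that plays the role of $\Psi$ and is convex in the first row. By part (b), what counts on the surface is the following special case: is $\Psi$, evaluated at the eigenvalues of $Y$, convex along
$$Y_s=Y_0+s\,e_1e_1^T\ ?$$
In Lemma 5 only one *eigenvalue* moved at a time, and separate convexity was enough. Here, in general, all three eigenvalues move together. This is the point at which the inequality proof stops. It also tells us what a counterexample must look like: a rank-one step of $Y$ in direction $e_1e_1^T$ along which the ratio of the two smaller eigenvalues goes above its values at both ends.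

## 6. Rank-one steps and pencils of characteristic polynomials

Two lemmas turn this into a question about cubic polynomials. The first says that every step $Y_s$ is indeed a segment in $W$-coordinates.

**Lemma 7.** Let $Y_0\in\mathrm{Sym}^+$ and $Y_s=Y_0+s\,e_1e_1^T$. Then $s\mapsto W(M_t(Y_s))$ is affine on $[0,\infty)$.

*Proof.* Put $M_s=M_t(Y_s)$. Then
$$M_sY_s=F_s:=t\big((\operatorname{tr}Y_s)I-Y_s\big)=F_0+st\,(I-e_1e_1^T).$$
So row $1$ of $F_s$ does not depend on $s$, and neither do rows $2,3$ of $Y_s$. Let $A$ be the matrix with rows $e_1^TF_s,\ e_2^TY_s,\ e_3^TY_s$; it is constant in $s$. Let $B_s$ have rows $e_1^TY_s,\ e_2^TF_s,\ e_3^TF_s$; it is affine in $s$. Applying (3) to each column of $Y_s$ gives $V(M_s)A=B_s$.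

$A$ is invertible. Suppose $Av=0$. Rows $2,3$ give $Y_sv=ce_1$ for some $c$, and row $1$ gives $0=e_1^TM_sY_sv=c\,(M_s)_{11}$. Since $(M_s)_{11}>0$, $c=0$, so $Y_sv=0$ and $v=0$. Hence $V(M_s)=B_sA^{-1}$ is affine in $s$, and so is $W(M_s)$. $\square$

The second lemma says which eigenvalues such a step can have.

**Lemma 8.** Let $y_1'>y_1>y_2'>y_2>y_3'>y_3>0$, $p_0(x)=\prod(x-y_i)$, $p_1(x)=\prod(x-y_i')$. There are $Y_0\in\mathrm{Sym}^+$ and $c>0$ such that $Y_0+sc\,e_1e_1^T$ has characteristic polynomial $(1-s)p_0+sp_1$ for all $s\in[0,1]$. For $0<s<1$ this polynomial has exactly one root in each interval $(y_i,y_i')$.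

*Proof.* The signs of $p_1(y_i)$ for $i=1,2,3$ are $-,+,-$, and those of $p_0'(y_i)$ are $+,-,+$. So we can define $w_i>0$ by $w_i^2=-p_1(y_i)/p_0'(y_i)$. Let $D=\operatorname{diag}(y)$. From $\det(B-s\,ww^T)=\det B\,(1-s\,w^TB^{-1}w)$ with $B=xI-D$ we get
$$\det(xI-D-s\,ww^T)=p_0(x)-s\sum_iw_i^2\prod_{k\ne i}(x-y_k),$$
first for $x\notin\{y_1,y_2,y_3\}$ and then, both sides being polynomials, for all $x$. At $s=1$ the right side is a monic cubic with value $-w_i^2p_0'(y_i)=p_1(y_i)$ at $y_i$. Its difference from $p_1$ has degree at most $2$ and three zeros, so it equals $p_1$. The right side is affine in $s$, hence equals $(1-s)p_0+sp_1$. Choose $R\in SO(3)$ with $Rw=|w|e_1$ and put $Y_0=RDR^T$, $c=|w|^2$. Then $R(D+s\,ww^T)R^T=Y_0+sc\,e_1e_1^T$.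

For the roots, put $p=(1-s)p_0+sp_1$ with $0<s<1$. We have $p(y_i)=sp_1(y_i)$, with signs $-,+,-$, and $p(y_i')=(1-s)p_0(y_i')$, with signs $+,-,+$. So $p$ changes sign on each of the three disjoint intervals, and a cubic has at most three roots. $\square$

Thus a step from eigenvalues $y$ to eigenvalues $y'$ averages the *characteristic polynomials*, not the eigenvalues. If both ends have $\kappa$-ratio exactly $\kappa^*$, the middle may exceed it. We now see that it does.

## 7. The triple $(3,10,24)$

**Proof of Theorem A.** Here $j(\boldsymbol a)=(3,10,24)=\Lambda_4(4,2,1)$, so $t=4$ and $\mu=\kappa=2$. Since $j(\frac1{24},3,10)=(24,3,10)$ is a permutation of $(3,10,24)$, both choices of $\boldsymbol b$ give the same $K$. In Lemma 5, $\mu^*=\kappa^*=2$.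

**Step 1: find a second triple of $K$ on the surface with $\kappa=2$.** The triple $(24,3,10)=\Lambda_4(\frac12,2,1)$ is in $K$. By Lemma 4 in direction $e_1$, between $(4,2,1)$ and $(\frac12,2,1)$, we get $\Lambda_4(v,2,1)\in K$ for $v\in[\frac12,4]$. In particular $\Lambda_4(2.5,2,1)=(4.8,7,18)\in K$.

**Step 2: place the two triples at the ends of a rank-one step.** Only the direction of $y$ matters, so we rescale $(4,2,1)$ by $1.2$ to obtain strict interlacing: $y=(2.5,2,1)$ and $y'=(4.8,2.4,1.2)$ satisfy
$$4.8>2.5>2.4>2>1.2>1 .$$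
Lemma 8 gives $Y_0$ and $c$. The matrices $M_0=M_4(Y_0)$ and $M_1=M_4(Y_0+c\,e_1e_1^T)$ have eigenvalues $\Lambda_4(2.5,2,1)=(4.8,7,18)$ and $\Lambda_4(4.8,2.4,1.2)=(3,10,24)$. So $M_0,M_1\in\mathcal S_L$ by Lemma 1(d).

**Step 3: compute the midpoint.** By Lemma 7, $\frac12W(M_0)+\frac12W(M_1)=W(M_{1/2})$ with $M_{1/2}=M_4(Y_0+\frac c2e_1e_1^T)$. By Lemma 8 the eigenvalues $r_1>r_2>r_3$ of $Y_0+\frac c2e_1e_1^T$ are the roots of the average of
$$(x-2.5)(x-2)(x-1)=x^3-5.5x^2+9.5x-5$$
and
$$(x-4.8)(x-2.4)(x-1.2)=x^3-8.4x^2+20.16x-13.824,$$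
which is
$$p(x)=x^3-6.95x^2+14.83x-9.412 ,$$
and $r_3\in(1,1.2)$, $r_2\in(2,2.4)$, $r_1\in(2.5,4.8)$.

**Step 4: show $r_2/r_3>2$.** It is enough to find a number $x$ with $r_3<x$ and $2x<r_2$. Take $x=1.17$:
$$p(1.17)=1.601613-9.513855+17.3511-9.412=0.026858>0,$$
$$p(2.34)=12.812904-38.05542+34.7022-9.412=0.047684>0 .$$
The polynomial $p$ is negative on $(-\infty,r_3)$ and on $(r_2,r_1)$, and positive on $(r_3,r_2)$. Since $1.17<2<r_2$ and $p(1.17)>0$, we have $r_3<1.17$. Since $r_3<1.2<2.34<2.5<r_1$ and $p(2.34)>0$, we have $2.34<r_2$. Hence $r_2/r_3>2.34/1.17=2$.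

**Step 5: conclude.** The eigenvalue triple $\lambda=\Lambda_4(r)$ of $M_{1/2}$ has $t(\lambda)=4$ and $\kappa(\lambda)=r_2/r_3>2=\kappa^*$. By Lemma 5, $\lambda\notin\bar K$, that is, $M_{1/2}\notin\mathcal S_{\bar L}$. Since $W$ is injective, $W(M_{1/2})\notin W(\mathcal S_{\bar L})\supset W(\mathcal S_L)$, although it is the midpoint of $W(M_0),W(M_1)\in W(\mathcal S_L)$. Neither set is convex. $\blacksquare$

The question left in Section 5 is now answered as well. Take $\Psi$ with $2<\kappa'<r_2/r_3$ and any $\mu'>2$. By (2) it vanishes at the eigenvalues $(2.5,2,1)$ and $(4.8,2.4,1.2)$ of the two ends, but is positive at those of the midpoint. So $\Psi$ is convex in each eigenvalue separately, but not along the rank-one segment.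

## 8. Coordinate segments through a biaxial point

For Theorem B, start with a biaxial $\lambda^a$ on the surface and try to repeat Section 7. Step 1 used that a rescaled permutation of $(4,2,1)$, namely $\frac12(1,4,2)$, lies on a coordinate line through $(4,2,1)$. For $y=(\kappa\mu,\kappa,1)$ with $\mu\ne\kappa$ this does not happen. Lying on the $e_1$-line through $y$ would require a permutation of $y$, other than $y$ itself, whose second and third entries have ratio $\kappa$. The ratios larger than $1$ between entries of $y$ are $\mu$, $\kappa$, $\mu\kappa$, each attained by exactly one ordered pair of entries. Since $\mu\kappa>\kappa\ne\mu$, the entries would have to be $\kappa,1$, which gives back $y$. The same argument excludes the $e_3$-line (ratio $\mu$ in positions $1,2$) and the $e_2$-line (ratio $\mu\kappa$ in positions $1,3$). The remedy is to mix $\lambda^a$ repeatedly with permutations of what has already been obtained. The iteration converges to a point $\Lambda_t(P)$ with $P$ a geometric progression. The limit lies in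 the *closed* set $\bar K$; this is where the reduction to closures pays off.

**Lemma 9.** Let $\bar K\ni\lambda^a$ be compact and admissible, with $\lambda^a$ biaxial, $t=t(\lambda^a)$, $\mu=\mu(\lambda^a)>1$, $\kappa=\kappa(\lambda^a)>1$. After a permutation, $\lambda^a=\Lambda_t(y)$ with $y=(\mu,1,\kappa^{-1})$. Then there is $\eta_0>0$ such that for all $0\le h\le\eta_0$
$$(E_1)\ \ \Lambda_t(\mu-h,1,\kappa^{-1})\in\bar K,\qquad(E_3)\ \ \Lambda_t(\mu,1,\kappa^{-1}+h)\in\bar K .$$

*Proof.* **Step 1: an iteration that reaches a point between $y$ and a permutation of itself.** Let $y$ now denote any positive multiple of $(\mu,1,\kappa^{-1})$, so $\Lambda_t(y)=\lambda^a$. Suppose $P,\tilde P\in(\mathbb R^3)^+$, a coordinate permutation $c$, an index $i$ and $\theta\in(0,1)$ satisfy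
$$\tilde P-y\in\mathbb Re_i,\qquad P=(1-\theta)y+\theta\tilde P,\qquad\Lambda_t(\tilde P)=c\,\Lambda_t(P).$$
We claim that $\Lambda_t(P)\in\bar K$. By Lemma 4(a),
$$j_i(\Lambda_t(P))=(1-\theta)j_i(\lambda^a)+\theta j_i(c\,\Lambda_t(P)),$$
so $\Lambda_t(P)$ is a fixed point of
$$F(\lambda)=j_i\big((1-\theta)j_i(\lambda^a)+\theta j_i(c\lambda)\big).$$
$F$ maps $\bar K$ into $\bar K$, since $\bar K$ is permutation invariant and $j_i(\bar K)$ is convex. It remains to see that $F$ contracts. The components are
$$F_i(\lambda)=\Big(\frac{1-\theta}{\lambda_i^a}+\frac\theta{(c\lambda)_i}\Big)^{-1},\qquad F_k(\lambda)=(1-\theta)\lambda^a_k+\theta(c\lambda)_k\quad(k\ne i).$$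
Each depends on a single coordinate $\lambda_m=e^{\ell_m}$. The derivative of its logarithm with respect to $\ell_m$ is
$$\frac{\theta e^{-\ell_m}}{(1-\theta)/\lambda^a_i+\theta e^{-\ell_m}}\qquad\text{or}\qquad\frac{\theta e^{\ell_m}}{(1-\theta)\lambda_k^a+\theta e^{\ell_m}} .$$
On a cube $[m_0,m_1]^3$ that contains $\bar K$ and $\Lambda_t(P)$, the numerators are bounded and the first terms of the denominators are fixed positive numbers, so these derivatives lie in $[0,\rho]$ with some $\rho<1$. With $d(\lambda,\lambda')=\max_k|\log\lambda_k-\log\lambda'_k|$, the mean value theorem gives $d(F(\lambda),F(\lambda'))\le\rho\,d(\lambda,\lambda')$ on the cube. The iterates $F^n(\lambda^a)$ stay in $\bar K$, and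
$$d\big(F^n(\lambda^a),\Lambda_t(P)\big)\le\rho^n\,d\big(\lambda^a,\Lambda_t(P)\big)\to0 .$$
As $\bar K$ is closed, $\Lambda_t(P)\in\bar K$.

**Step 2: the case $\mu\ge\kappa$.** Rescale to $y=(\kappa\mu,\kappa,1)$ and let $P=(\kappa^2,\kappa,1)$, $\tilde P=(\kappa^{-1},\kappa,1)$. Since $\kappa\tilde P=(1,\kappa^2,\kappa)$ is a cyclic permutation of $P$, we have $\Lambda_t(\tilde P)=c\,\Lambda_t(P)$ for a cyclic permutation $c$. If $\mu=\kappa$, then $P=y$ and $\Lambda_t(P)=\lambda^a\in\bar K$. If $\mu>\kappa$, then $\kappa^{-1}<\kappa^2<\kappa\mu$, so $P$ lies strictly between $y$ and $\tilde P$ in direction $e_1$, and Step 1 with $i=1$ gives $\Lambda_t(P)\in\bar K$.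

Hence $\Lambda_t(\tilde P)=c\,\Lambda_t(P)\in\bar K$, and Lemma 4(b) between $y$ and $\tilde P$ gives
$$\Lambda_t(v,\kappa,1)\in\bar K\quad\text{for }v\in[\kappa^{-1},\kappa\mu].$$
With $v=\kappa\mu-\kappa h$ and scaling by $\kappa^{-1}$ this is $(E_1)$. Next, swap coordinates $2,3$: $\Lambda_t(v,1,\kappa)\in\bar K$ for the same $v$. With $v=\mu$ and scaling by $\kappa$, $\Lambda_t(\kappa\mu,\kappa,\kappa^2)\in\bar K$. This point of $y$-space differs from $y=(\kappa\mu,\kappa,1)$ by a multiple of $e_3$, so Lemma 4(b) gives $\Lambda_t(\kappa\mu,\kappa,v)\in\bar K$ for $v\in[1,\kappa^2]$. With $v=1+\kappa h$ this is $(E_3)$.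

**Step 3: the case $\mu<\kappa$.** Use $y=(\mu,1,\kappa^{-1})$, $P=(\mu,1,\mu^{-1})$ and $\tilde P=(\mu,1,\mu^2)=\mu\,(1,\mu^{-1},\mu)$, a multiple of a cyclic permutation of $P$. Since $\kappa^{-1}<\mu^{-1}<\mu^2$, $P$ lies strictly between $y$ and $\tilde P$ in direction $e_3$. Step 1 with $i=3$ gives $\Lambda_t(P)\in\bar K$, hence $\Lambda_t(\tilde P)\in\bar K$, and by Lemma 4(b)
$$\Lambda_t(\mu,1,v)\in\bar K\quad\text{for }v\in[\kappa^{-1},\mu^2],$$
which contains $(E_3)$. Next, swap coordinates $1,2$: $\Lambda_t(1,\mu,v)\in\bar K$ for these $v$. The value $v=\mu/\kappa$ is allowed, because $\kappa^{-1}<\mu/\kappa<1<\mu^2$. Scaling by $\mu^{-1}$ gives $\Lambda_t(\mu^{-1},1,\kappa^{-1})\in\bar K$. This differs from $y$ in direction $e_1$, and $\mu^{-1}<\mu$. By Lemma 4(b), $\Lambda_t(v,1,\kappa^{-1})\in\bar K$ for $v\in[\mu^{-1},\mu]$, which contains $(E_1)$. $\square$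

## 9. Two roots moving at different speeds

Section 7 used explicit numbers. For a general biaxial point we use an infinitesimal version. Let $p_0$ have roots $(u,\kappa,1)$ and let $p_1$ have roots $(u',\kappa(1+\eta),1+\eta)$, with $u'>u$ and $\eta$ small. Both have $\kappa$-ratio exactly $\kappa$. The two lower roots of the average have covered certain fractions $\tau_2,\tau_3$ of their way from $p_0$ to $p_1$, and the ratio exceeds $\kappa$ if the larger root is ahead, $\tau_2>\tau_3$. The third root, which jumps from $u$ to $u'$, decides this: it puts more relative weight on $p_1$ at the root closer to it.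

**Lemma 10.** In the situation of Lemma 9, suppose $W$ maps the set $\mathcal S$ of matrices with eigenvalues in $\bar K$ to a convex set. Then $\bar K$ contains $\lambda',\lambda''$ with $t(\lambda')=t(\lambda'')=t$, $\kappa(\lambda')>\kappa$ and $\mu(\lambda'')>\mu$.

*Proof.* **Step 0: averages of polynomials stay in $\bar K$.** Let $p_0,p_1$ have root triples $y,y'$ that interlace strictly as in Lemma 8, with $\Lambda_t(y),\Lambda_t(y')\in\bar K$. Lemma 8 gives $Y_0,c$. The matrices $M_t(Y_0)$ and $M_t(Y_0+c\,e_1e_1^T)$ are in $\mathcal S$. By Lemma 7 the midpoint of their $W$-images is $W(M_t(Y_0+\frac c2e_1e_1^T))$. By the assumed convexity it is in $W(\mathcal S)$, and since $W$ is injective, $M_t(Y_0+\frac c2e_1e_1^T)\in\mathcal S$. So $\Lambda_t(r)\in\bar K$, where $r$ is the root triple of $\frac12(p_0+p_1)$.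

**Step 1: the point $\lambda'$.** Scale $y=(\kappa\mu,\kappa,1)$. By $(E_1)$ there is $v_0\in(\kappa,\kappa\mu)$ with $\Lambda_t(v,\kappa,1)\in\bar K$ for $v\in[v_0,\kappa\mu]$. Fix $v_0<u<u'<\kappa\mu$. For small $\eta>0$ let $p_0,p_1$ have roots $(u,\kappa,1)$ and $(u',\kappa(1+\eta),1+\eta)$. For small $\eta$ we have $u'>u>\kappa(1+\eta)>\kappa>1+\eta>1$. Also $\Lambda_t(u',\kappa(1+\eta),1+\eta)=\Lambda_t(\frac{u'}{1+\eta},\kappa,1)$ with $\frac{u'}{1+\eta}\in[v_0,\kappa\mu]$. So Step 0 applies. Let $r_1>r_2>r_3$ be the roots of $p=\frac12(p_0+p_1)$. By Lemma 8, $r_2=\kappa(1+\eta\tau_2)$ and $r_3=1+\eta\tau_3$ with $\tau_2,\tau_3\in(0,1)$.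

To locate $\tau_2$, put $x=\kappa(1+\eta\tau)$. Then
$$p_0(x)=(x-u)\cdot\kappa\eta\tau\cdot(x-1),\qquad p_1(x)=(x-u')\cdot\kappa\eta(\tau-1)\cdot(x-1-\eta),$$
and therefore, uniformly for $\tau\in[0,1]$ as $\eta\to0$,
$$\tfrac2\eta\,p(\kappa(1+\eta\tau))\to\kappa(\kappa-1)\big[(1-\tau)(u'-\kappa)-\tau(u-\kappa)\big].$$
In the same way, with $x=1+\eta\tau$, $p_0(x)=(x-u)(x-\kappa)\eta\tau$ and $p_1(x)=(x-u')(x-\kappa(1+\eta))\,\eta(\tau-1)$, so
$$\tfrac2\eta\,p(1+\eta\tau)\to(\kappa-1)\big[\tau(u-1)-(1-\tau)(u'-1)\big].$$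
Each limit is affine in $\tau$ with a unique zero. By uniformity, every limit point of $\tau_2$ (respectively $\tau_3$) as $\eta\to0$ is this zero, so
$$\tau_2\to\frac{u'-\kappa}{(u-\kappa)+(u'-\kappa)},\qquad\tau_3\to\frac{u'-1}{(u-1)+(u'-1)} .$$
Both are of the form $\frac{R}{1+R}$ with $R=\frac{u'-k}{u-k}=1+\frac{u'-u}{u-k}$, at $k=\kappa$ and $k=1$. This $R$ is strictly increasing in $k<u$, and $\frac R{1+R}$ is increasing in $R$, so the limit of $\tau_2$ is strictly larger than that of $\tau_3$. Hence for small $\eta$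
$$\frac{r_2}{r_3}=\kappa\,\frac{1+\eta\tau_2}{1+\eta\tau_3}>\kappa .$$
Fix such an $\eta$ and put $\lambda'=\Lambda_t(r)\in\bar K$. Then $t(\lambda')=t$ and $\kappa(\lambda')=r_2/r_3>\kappa$.

**Step 2: the point $\lambda''$.** Now the two upper roots keep the ratio $\mu$ at the ends and the smallest root jumps. Use $y=(\mu,1,\kappa^{-1})$. By $(E_3)$ there is $v_0\in(\kappa^{-1},1)$ with $\Lambda_t(\mu,1,v)\in\bar K$ for $v\in[\kappa^{-1},v_0]$. Fix $\kappa^{-1}<v<v'<v_0$. Let $p_0,p_1$ have roots $(\mu,1,v)$ and $(\mu(1+\eta),1+\eta,v')$. For small $\eta>0$ we have $\mu(1+\eta)>\mu>1+\eta>1>v'>v$, and $\frac{v'}{1+\eta}\in[\kappa^{-1},v_0]$, so both root triples are mapped by $\Lambda_t$ into $\bar K$ and Step 0 applies. The roots of $p=\frac12(p_0+p_1)$ satisfy $r_1=\mu(1+\eta\tau_1)$, $r_2=1+\eta\tau_2$ with $\tau_1,\tau_2\in(0,1)$, and $r_3\in(v,v')$. At $x=\mu(1+\eta\tau)$ and at $x=1+\eta\tau$ we find, uniformly in $\tau\in[0,1]$,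
$$\tfrac2\eta\,p(\mu(1+\eta\tau))\to\mu(\mu-1)\big[\tau(\mu-v)-(1-\tau)(\mu-v')\big],$$
$$\tfrac2\eta\,p(1+\eta\tau)\to-(\mu-1)\big[\tau(1-v)-(1-\tau)(1-v')\big].$$
So, as before,
$$\tau_1\to\frac{\mu-v'}{(\mu-v)+(\mu-v')},\qquad\tau_2\to\frac{1-v'}{(1-v)+(1-v')} .$$
These are $\frac R{1+R}$ with $R=\frac{k-v'}{k-v}=1-\frac{v'-v}{k-v}$ at $k=\mu$ and $k=1$. This $R$ is strictly increasing in $k>v$, and it is positive at both values of $k$. So the limit of $\tau_1$ is strictly larger, and $\frac{r_1}{r_2}=\mu\frac{1+\eta\tau_1}{1+\eta\tau_2}>\mu$ for small $\eta$. Put $\lambda''=\Lambda_t(r)$. $\square$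

## 10. Biaxial minimizers of $t$: proof of Theorem B

**Proof of Theorem B.** Let $\mathcal A$ be the set of elements of $\{j(\boldsymbol a),j(\boldsymbol b)\}$ with $t(\cdot)=t$, and let $\mu^*,\kappa^*$ be the maxima of $\mu,\kappa$ over $\mathcal A$. These are the constants of Lemma 5.

**Step 1: choose a biaxial element that attains one of the maxima.** By hypothesis $\mathcal A$ contains a biaxial $\lambda^a$. If $\kappa(\lambda^a)<\kappa^*$ and $\mu(\lambda^a)<\mu^*$, then $\mathcal A$ has a second element $\lambda^b$, with $\kappa(\lambda^b)>\kappa(\lambda^a)>1$ and $\mu(\lambda^b)>\mu(\lambda^a)>1$. So $\lambda^b$ is biaxial and attains both maxima, and we take it instead. In all cases we have a biaxial $\lambda^a\in\mathcal A$ with $\kappa(\lambda^a)=\kappa^*$ or $\mu(\lambda^a)=\mu^*$.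

**Step 2: contradiction.** Suppose $W(\mathcal S_{\bar L})$ were convex. By Lemma 1, $\bar K$ is compact and admissible, contains $\lambda^a$, and $\mathcal S_{\bar L}$ is the set of matrices with eigenvalues in $\bar K$. Lemma 10 gives a point of $\bar K$ with $t(\cdot)=t$ and with $\kappa(\cdot)>\kappa^*$ (if $\kappa(\lambda^a)=\kappa^*$) or $\mu(\cdot)>\mu^*$ (if $\mu(\lambda^a)=\mu^*$). Either one contradicts Lemma 5. So $W(\mathcal S_{\bar L})$ is not convex, and by Lemma 1(e) neither is $W(\mathcal S_L)$.

**Step 3: the size of the set of such pairs.** If $j(\boldsymbol a)$ and $j(\boldsymbol b)$ are both biaxial, the hypothesis holds automatically. The pairs excluded by this condition lie on the six closed hypersurfaces $a_2=a_3$, $a_1a_2=1$, $a_1a_3=1$, $b_2=b_3$, $b_1b_2=1$, $b_1b_3=1$, each of measure zero. So the remaining pairs form a dense open set of full measure. $\blacksquare$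

Two consequences can be read off. If $j(\boldsymbol a)$ is biaxial, the conjecture fails for $\boldsymbol b=\boldsymbol a$ and for every $\boldsymbol b$ with $t(j(\boldsymbol b))>t(j(\boldsymbol a))$. And convexity can hold only if every element of $\{j(\boldsymbol a),j(\boldsymbol b)\}$ with minimal $t(\cdot)$ has a repeated entry. It does hold in the trivial case $j(\boldsymbol a)=j(\boldsymbol b)=(\alpha,\alpha,\alpha)$ of Section 2. Which of the other pairs of this non-generic kind satisfy convexity is not decided by the argument given here.
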